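# Torsion, the Cheeger constant, and inner parallel sets of convex bodies

## 1. The unit disk against the unit square

For an open bounded set $\Omega\subset\mathbb R^2$ consider two numbers. The first is the torsional rigidity
$$T_2(\Omega)=\sup_{u\in W^{1,2}_0(\Omega)\setminus\{0\}}\frac{\left(\int_\Omega|u|\,dx\right)^2}{\int_\Omega|\nabla u|^2\,dx},$$
and the second is the Cheeger constant, the least ratio of perimeter to area inside $\Omega$,
$$h_1(\Omega)=\inf\left\{\frac{P(E)}{|E|}:\ E\subset\Omega\text{ measurable},\ |E|>0\right\}.$$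
If $\Omega$ grows, then $T_2$ grows (more test functions) and $h_1$ shrinks (more competitors). Under $\Omega\mapsto t\Omega$ they scale like $t^4$ and $t^{-1}$, so $T_2h_1^4$ does not see the size of $\Omega$. Let us compute it twice.

**The disk $B_1$.** The function $w=(1-|x|^2)/4$ solves $-\Delta w=1$ with $w=0$ on the boundary, and we shall recall in Section 2 that then $T_2=\int w=\pi/8$. For $E\subset B_1$ the isoperimetric inequality gives $P(E)/|E|\ge 2\sqrt{\pi}\,|E|^{-1/2}\ge2$, with equality for $E=B_1$. So $h_1=2$ and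
$$T_2(B_1)\,h_1(B_1)^4=\frac\pi8\cdot16=2\pi\approx6.28 .$$

**The square $Q=(0,1)^2$.** For $T_2$ we test with $u=x(1-x)y(1-y)$. Here $\int u=\frac1{36}$ and $\int|\nabla u|^2=2\int_0^1(1-2x)^2dx\int_0^1y^2(1-y)^2dy=2\cdot\frac13\cdot\frac1{30}=\frac1{45}$, so $T_2(Q)\ge\frac{45}{1296}=\frac5{144}$.

For $h_1(Q)$ we use that the infimum is attained by a convex set (the theorem of Alter and Caselles recalled in Section 2), so only convex $E\subset Q$ matter. Let $E$ be open and convex, let $E_\tau$ be the set of points of $E$ at distance more than $\tau$ from the complement of $E$, and let $r$ be the inradius of $E$. For $\tau<r$, the set $E_\tau$ enlarged by a disk of radius $\tau$ stays inside $\overline E$. By Steiner's formula in the plane, the enlargement of a convex set by a disk of radius $\tau$ adds exactly $2\pi\tau$ to its perimeter. Perimeter is monotone under inclusion of convex sets, so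
$$P(E_\tau)\le P(E)-2\pi\tau\qquad(0\le\tau<r). \tag{1}$$
Since $|E|-|E_t|=\int_0^tP(E_\tau)\,d\tau$, for $t<r$ we get $|E|\le|E_t|+tP(E)-\pi t^2$. Also $E_t\subset Q_t$, a square of side $1-2t$. Choose $t$ with $(1-2t)^2=\pi t^2$, that is, $1/t=2+\sqrt\pi$. If $t<r$, then $|E|\le tP(E)$. If $t\ge r$, then $|E|=\int_0^rP(E_\tau)\,d\tau\le rP(E)\le tP(E)$. In both cases $P(E)/|E|\ge 2+\sqrt\pi$. The rounded square obtained by enlarging $Q_t$ by a disk of radius $t$ has, with $1-2t=\sqrt\pi\,t$, area $(1-2t)^2+4t(1-2t)+\pi t^2=(2\pi+4\sqrt\pi)t^2$ and perimeter $4(1-2t)+2\pi t=(4\sqrt\pi+2\pi)t$, so its ratio is exactly $1/t$. Hence $h_1(Q)=2+\sqrt\pi>3.77$ and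
$$T_2(Q)\,h_1(Q)^4>\frac5{144}\cdot(3.77)^4>7>2\pi .$$
The disk wins.

**Long rectangles.** Let $R_L=(0,L)\times(0,1)$. The field $X=(0,2y-1)$ has $|X|\le1$ on $\overline{R_L}$ and divergence $2$, so $2|E|=\int_E\mathrm{div}\,X\le P(E)$ for every $E\subset R_L$, and $h_1(R_L)\ge2$. Placing a copy of the test function above in each of $\lfloor L\rfloor$ disjoint unit squares multiplies $(\int u)^2$ by $\lfloor L\rfloor^2$ and $\int|\nabla u|^2$ by $\lfloor L\rfloor$, so $T_2(R_L)\ge\frac{5}{144}\lfloor L\rfloor$. The product $T_2h_1^4$ tends to infinity.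

So we ask: among all convex sets, in all dimensions, is the ball the set with the smallest scale-invariant product of $T_2$ and $h_1$, and is it the only one? Inequality (1), which gave $h_1(Q)$, will turn out to be the planar case of the key estimate.

## 2. Definitions, textbook facts, and the main theorem

Let $N\ge2$. Throughout, $\omega_N=|B_1|$, and **convex set** means nonempty, open, bounded, convex set in $\mathbb R^N$.

**Perimeter.** $P(E)=\sup\{\int_E\mathrm{div}\,X\,dx: X\in C^1_c(\mathbb R^N;\mathbb R^N),\ |X|\le1\}$ is the De Giorgi perimeter. It does not change if $E$ is modified on a null set; for a convex set it is the surface area of the boundary. We use three classical facts.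

- The isoperimetric inequality: $P(E)\ge N\omega_N^{1/N}|E|^{(N-1)/N}$ for sets of finite measure; among convex sets equality holds only for balls.
- Monotonicity: if $C\subset L$ are convex, then $P(C)\le P(L)$.
- The Brunn–Minkowski inequality for perimeters of convex bodies:
$$P(C+L)^{\frac1{N-1}}\ge P(C)^{\frac1{N-1}}+P(L)^{\frac1{N-1}} .\tag{2}$$

Fact (2) is the case $m=N-1$, with the remaining body equal to $\overline B_1$, of the general Brunn–Minkowski theorem for mixed volumes (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Thm 7.4.5), because $P(C)=N\,V(C[N-1],\overline B_1)$. In the plane with $L$ a disk it is an equality, Steiner's formula. For $N=3$, $C$ the closed unit cube and $L=\overline B_\rho$: the enlarged cube has six flat faces, twelve quarter-cylinders of area $\pi\rho/2$ each, and spherical pieces of total area $4\pi\rho^2$, so $P(C+L)=6+6\pi\rho+4\pi\rho^2$. The right side of (2), squared, is $6+2\sqrt{24\pi}\,\rho+4\pi\rho^2$, and $2\sqrt{24\pi}<17.4<18.8<6\pi$.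

**Torsional rigidity.** For $\Omega$ open and bounded,
$$T_2(\Omega)=\frac1{\lambda_{2,1}(\Omega)},\qquad \lambda_{2,1}(\Omega)=\inf\left\{\frac{\int_\Omega|\nabla u|^2dx}{\left(\int_\Omega|u|\,dx\right)^2}:u\in W^{1,2}_0(\Omega)\setminus\{0\}\right\}.$$
Every test function gives a lower bound for $T_2$. Upper bounds come from vector fields: if $X$ is smooth on $\overline\Omega$ and $-\mathrm{div}\,X=1$, then
$$T_2(\Omega)\le\int_\Omega|X|^2dx .\tag{3}$$
Indeed $\int u=\int X\cdot\nabla u\le\|X\|_2\|\nabla u\|_2$ for $u\in C_c^\infty(\Omega)$, hence by density for $u\in W_0^{1,2}(\Omega)$; apply this to $|u|$, whose gradient has the same norm. The same argument with $X=-\nabla w$ replaced by its correct sign shows the equivalent description: if $w\in W^{1,2}_0(\Omega)$ solves $-\Delta w=1$ weakly, then $\int u=\int\nabla w\cdot\nabla u$ for all $u\in W^{1,2}_0(\Omega)$, so $T_2(\Omega)\le\int|\nabla w|^2=\int w$, while testing with $w$ gives $T_2(\Omega)\ge(\int w)^2/\int|\nabla w|^2=\int w$. So $T_2(\Omega)=\int_\Omega w$.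

*Example: the ball.* With $w=(1-|x|^2)/(2N)$,
$$T_2(B_1)=\frac1{2N}\Big(\omega_N-\frac{N\omega_N}{N+2}\Big)=\frac{\omega_N}{N(N+2)} .$$

**Cheeger constant.** $h_1(\Omega)=\inf\{P(E)/|E|:E\subset\Omega\text{ measurable},|E|>0\}$; a minimizing $E$ is a *Cheeger set*. For convex sets this number coincides with the other usual definitions, for instance with $\lambda_{1,1}(\Omega)=\inf\{\int|\nabla u|/\int|u|:u\in C_c^\infty(\Omega)\setminus\{0\}\}$. By Alter–Caselles (*Uniqueness of the Cheeger set of a convex body*, Nonlinear Anal. 70 (2009), 32–44), a convex set has a unique Cheeger set, and it is convex. For the unit square it is the rounded square of Section 1.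

*Example: the ball.* For $E\subset B_1$ we have $P(E)/|E|\ge N\omega_N^{1/N}|E|^{-1/N}\ge N$, with equality for $E=B_1$. So $h_1(B_1)=N$.

Since $T_2(t\Omega)=t^{N+2}T_2(\Omega)$ and $h_1(t\Omega)=t^{-1}h_1(\Omega)$, the functional $T_2^{1/(N+2)}h_1$ is invariant under dilations, and of course under translations. The paper "On a Cheeger–Kohler-Jobin inequality" is the source of the conjecture that, among convex sets, the ball is its unique minimizer. That an optimal set exists is known, but we shall not need it. The conjecture is true.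

**Theorem 1.** *For every convex $\Omega\subset\mathbb R^N$,*
$$T_2(\Omega)\,h_1(\Omega)^{N+2}\ \ge\ \frac{N^{N+1}\omega_N}{N+2}=T_2(B)\,h_1(B)^{N+2}\qquad (B\text{ any ball}),$$
*with equality if and only if $\Omega$ is a ball.*

The value at balls is $\frac{\omega_N}{N(N+2)}\cdot N^{N+2}$, by the two examples and scaling.

Symmetrization does not help directly. If $\Omega^*$ is the ball with $|\Omega^*|=|\Omega|$, then $h_1(\Omega)\ge h_1(\Omega^*)$ by the isoperimetric inequality, but $T_2(\Omega)\le T_2(\Omega^*)$ by the Saint-Venant inequality. The two factors pull in opposite directions. We need a *lower* bound on $T_2$.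

## 3. Functions of the distance, and why Pólya's bound loses a factor

**Reduction to a bound with $P$ and $|\cdot|$.** Let $E$ be the Cheeger set of $\Omega$, convex and open. Then $T_2(\Omega)\ge T_2(E)$ and $h_1(\Omega)=P(E)/|E|$. So it suffices to bound $T_2(K)(P(K)/|K|)^{N+2}$ from below for convex $K$; details are in Section 6. The simplest lower bounds for $T_2(K)$ use test functions that depend only on the distance to the boundary.

**Notation for inner parallel sets.** For a convex set $K$ let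
$$d(x)=\mathrm{dist}(x,\mathbb R^N\setminus K),\quad r=\max d,\quad K_t=\{d>t\},\quad A(t)=|K_t|,\quad P(t)=P(K_t)\qquad(0\le t<r),$$
so $K_0=K$. For the unit square, $K_t$ is a square of side $1-2t$, with $A=(1-2t)^2$, $P=4(1-2t)$, $r=\frac12$.

**Basic properties.** *This step collects what is true of $A$ and $P$.* If $x,y\in K$ and $0\le\lambda\le1$, then the open balls $B_{d(x)}(x)$ and $B_{d(y)}(y)$ lie in $K$, hence so does their combination $\lambda B_{d(x)}(x)+(1-\lambda)B_{d(y)}(y)$, which is the ball about $\lambda x+(1-\lambda)y$ of radius $\lambda d(x)+(1-\lambda)d(y)$. So $d$ is concave on $K$, and each $K_t$, $0\le t<r$, is a convex set. By monotonicity of the perimeter, $P(t)$ is nonincreasing, and it is positive on $[0,r)$.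

The function $d$ is $1$-Lipschitz. At a point $x\in K$ where $d$ is differentiable, $d$ decreases at unit speed along the segment from $x$ to a nearest point of $\partial K$, so $|\nabla d(x)|=1$. By Rademacher's theorem this holds a.e. in $K$. The coarea formula now gives $A(t)=\int_{K_t}|\nabla d|=\int_t^rP(\tau)\,d\tau$:
$$A(t)=\int_t^rP(\tau)\,d\tau,\qquad A'=-P\ \text{ a.e.}\tag{4}$$
Thus $A$ is Lipschitz and strictly decreasing from $|K|$ to $0$. Since $A(t)=|\{d>t\}|$, formula (4) says that the image of Lebesgue measure on $K$ under $d$ has density $P$ on $(0,r)$, that is,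
$$\int_Kg(d(x))\,dx=\int_0^rg(t)P(t)\,dt\qquad\text{for Borel }g\ge0 .\tag{5}$$
Finally, (4) and monotonicity of $P$ give $A(t)\le(r-t)P(t)$, so $A/P$ is bounded.

**Step 1: $T_2(K)\ge\int_0^rA^2/P\,dt$.** *This step turns a problem in $N$ variables into one in the variable $t$.* Let
$$\phi(\tau)=\int_0^\tau\frac{A}{P}\,dt,\qquad u=\phi(d),\qquad I=\int_0^r\frac{A^2}{P}\,dt .$$
Since $A/P$ is bounded, $\phi$ and $u$ are Lipschitz, and $u=0$ on $\partial K$. Such a function is in $W^{1,2}_0(K)$: the functions $(u-\varepsilon)^+$ are Lipschitz with compact support in $K$ and converge to $u$ in $W^{1,2}$ as $\varepsilon\to0$. By Fubini,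
$$\int_Ku=\int_K\int_0^{d(x)}\phi'(t)\,dt\,dx=\int_0^r\phi'(t)A(t)\,dt=I .$$
The monotone function $P$ is continuous off a countable set $Z$, and for $t\in(0,r)\setminus Z$ we have $\phi'(t)=A(t)/P(t)$. By (5), $|\{d\in Z\}|=\int_ZP=0$ and $|\{d=r\}|=0$. So a.e. in $K$ the chain rule holds, $|\nabla u|=\phi'(d)|\nabla d|=\phi'(d)$, and (5) gives
$$\int_K|\nabla u|^2=\int_0^r\phi'(t)^2P(t)\,dt=\int_0^r\frac{A^2}{P}\,dt=I .$$
Hence
$$T_2(K)\ge\frac{I^2}{I}=I=\int_0^r\frac{A^2}{P}\,dt .\tag{6}$$
(The choice $\phi'=A/P$ is the best one: $(\int\phi'A)^2\le\int\phi'^2P\int A^2/P$ by Cauchy–Schwarz.)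

**The first attempt.** By (4), $I=\int_0^r\frac{A^2}{P^2}(-A')\,dt$. The obvious bound is $P(t)\le P(K)$, and it gives Pólya's bound
$$T_2(K)\ge\frac1{P(K)^2}\int_0^{|K|}a^2\,da=\frac13\,\frac{|K|^3}{P(K)^2} .\tag{7}$$
Insert this and then the isoperimetric inequality $P(K)^N\ge N^N\omega_N|K|^{N-1}$:
$$T_2(K)\left(\frac{P(K)}{|K|}\right)^{N+2}\ge\frac13\,\frac{P(K)^N}{|K|^{N-1}}\ge\frac13\,N^N\omega_N .$$
We want $\frac N{N+2}N^N\omega_N$, and $\frac N{N+2}\ge\frac12>\frac13$. For $N=2$ we lose a factor $\frac32$. The loss is all in the bound $P(t)\le P(K)$, since for a ball every other step is an equality: (6) holds with equality because the torsion function of a ball depends only on $d$, and the isoperimetric inequality is sharp. For $K=B_1$ the perimeter $P(t)=N\omega_N(1-t)^{N-1}$ drops to $0$, while we kept it constant. Using the isoperimetric inequality on $K_t$ is no remedy, since it bounds $P(t)$ from below, and we need an upper bound.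

## 4. How fast the perimeter of inner parallel sets must drop

Inequality (1) said that in the plane $P(t)$ falls at least at the rate of a disk. We need the analogue in $\mathbb R^N$, rewritten as a bound on $P$ in terms of $A$. Let
$$\kappa=P(B_1)^{\frac1{N-1}}=(N\omega_N)^{\frac1{N-1}},\qquad c=N\kappa,\qquad s(K)=\frac{P(K)^{\frac N{N-1}}}{c\,|K|}-1 .$$
The number $s(K)$ is the **isoperimetric deficit**. It is invariant under dilations. Since $c|B_1|=N\omega_N\kappa=\kappa^N=P(B_1)^{N/(N-1)}$, the isoperimetric inequality says exactly that $s(K)\ge0$, with equality if and only if $K$ is a ball. For $N=2$: $\kappa=2\pi$, $c=4\pi$, $s=\frac{P^2}{4\pi|K|}-1$, and the square has $s=\frac4\pi-1\approx0.27$.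

**Step 2: for $0\le t<r$,**
$$P(t)^{\frac N{N-1}}\le c\,A(t)+D,\qquad D:=P(K)^{\frac N{N-1}}-c|K|=c|K|\,s(K)\ge0 .\tag{8}$$
*This step replaces $P(t)\le P(K)$ by a bound that is sharp for balls at every level $t$.* Let $0\le t'<t<r$. If $d(x)>t$ and $|z|\le t-t'$, then $d(x+z)>t'$, as $d$ is $1$-Lipschitz; so $K_t+\overline B_{t-t'}\subset K_{t'}$. Passing to closures, we apply (2) with $C=\overline{K_t}$, $L=\overline B_{t-t'}$, whose perimeter is $(\kappa(t-t'))^{N-1}$, together with monotonicity of the perimeter. For $p(t)=P(t)^{1/(N-1)}$ this gives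
$$p(t')\ge p(t)+\kappa(t-t') .$$
So $p$ is nonincreasing, hence differentiable a.e., and $-p'\ge\kappa$ wherever $p'$ exists. A nonincreasing function $f$ satisfies $f(0)-f(t)\ge\int_0^t(-f')\,d\tau$ (Lebesgue). Apply this to $f=p^N$:
$$p(0)^N-p(t)^N\ge\int_0^tNp^{N-1}(-p')\,d\tau\ge N\kappa\int_0^tp^{N-1}d\tau=c\int_0^tP\,d\tau=c\,(|K|-A(t)),$$
where the last equality is (4). Since $p^N=P^{N/(N-1)}$, rearranging gives (8). $\blacksquare$

*Checks.* For a ball $D=0$ and (8) is an equality. For the unit square, $P^2=16A$ and $cA+D=4\pi A+16-4\pi$; the inequality $16A\le4\pi A+16-4\pi$ says $A\le1$, which is true, with equality at $t=0$.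

## 5. A function of the isoperimetric deficit alone

Put
$$\alpha=\frac{2(N-1)}N,\qquad\beta=\frac{(N-1)(N+2)}N=\frac{N+2}2\,\alpha,$$
$$F(s)=(1+s)^\beta\int_0^1\frac{y^2}{(y+s)^\alpha}\,dy\quad(s\ge0),\qquad F(0)=\int_0^1y^{2/N}dy=\frac N{N+2}.$$

**Proposition 2.** *For every convex $K$,*
$$T_2(K)\left(\frac{P(K)}{|K|}\right)^{N+2}\ge N^N\omega_N\,F(s(K)).$$

*Proof.* **Step 3: insert (8) into (6).** *This step makes the bound depend only on $|K|$ and $s(K)$.* Since $P^2=\big(P^{N/(N-1)}\big)^\alpha$, (4) and (8) give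
$$I=\int_0^r\frac{A^2}{P^2}(-A')\,dt\ge\int_0^r\frac{A^2}{(cA+D)^\alpha}(-A')\,dt=\int_0^{|K|}\frac{a^2}{(ca+D)^\alpha}\,da .$$
The change of variables $a=A(t)$ is legitimate because $A$ is Lipschitz and the function $a\mapsto a^2(ca+D)^{-\alpha}$ is continuous on $[0,|K|]$: this is clear for $D>0$, and for $D=0$ it is a multiple of $a^{2-\alpha}=a^{2/N}$. Write $V=|K|$, $s=s(K)$, $D=cVs$ and $a=Vy$. With (6),
$$T_2(K)\ge V^{3-\alpha}c^{-\alpha}\int_0^1\frac{y^2}{(y+s)^\alpha}\,dy .\tag{9}$$
By definition of $s$, $P(K)^{N/(N-1)}=cV(1+s)$, so $P(K)^{N+2}=(cV(1+s))^\beta$. Multiply (9) by $P(K)^{N+2}V^{-N-2}$. As $\beta-\alpha=\frac{N-1}N(N+2-2)=N-1$, the exponent of $V$ is $3-\alpha+\beta-N-2=0$, and what remains is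
$$c^{N-1}F(s)=N^{N-1}\kappa^{N-1}F(s)=N^{N-1}\cdot N\omega_N\,F(s)=N^N\omega_NF(s).\qquad\blacksquare$$

We now need $F(s)\ge F(0)$. This is a competition. Indeed $F(s)=(1+s)^{N-1}\Psi(s)$ with $\Psi(s)=\int_0^1y^2\big(\frac{1+s}{y+s}\big)^\alpha dy$. The factor $(1+s)^{N-1}$ increases: it is the gain in the isoperimetric inequality. The factor $\Psi$ decreases: it is the loss in the bound for $T_2P^2/|K|^3$. To first order at $s=0$ they can cancel. For $N=2$ we have $\alpha=1$, $\beta=2$, and from $\frac{y^2}{y+s}=y-s+\frac{s^2}{y+s}$,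
$$F(s)=(1+s)^2\Big(\tfrac12-s+s^2\log\tfrac{1+s}s\Big)=\tfrac12+0\cdot s+s^2\log\tfrac1s+O(s^2)\qquad(s\to0).$$
So a crude estimate of either factor would fail, and we have to treat the derivative exactly.

**Lemma 3.** *$F$ is continuous and strictly increasing on $[0,\infty)$.*

The proof uses Chebyshev's integral inequality: if $\mu$ is a finite measure on $(0,1)$ and $f,g$ are bounded and nondecreasing, then $\mu((0,1))\int fg\,d\mu\ge\int f\,d\mu\int g\,d\mu$. To see it, integrate $(f(x)-f(y))(g(x)-g(y))\ge0$ with respect to $\mu\otimes\mu$. In particular, if $\int f\,d\mu=0$, then $\int fg\,d\mu\ge0$.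

*Proof.* **Continuity.** *This lets us argue with $F'$ on $(0,\infty)$ only.* Since $y^2(y+s)^{-\alpha}\le y^{2-\alpha}=y^{2/N}$, dominated convergence applies.

**The derivative.** *This step puts $F'$ in a form where one sign is evident.* For $s\ge s_0>0$ the $s$-derivative of the integrand is bounded by $\alpha s_0^{-\alpha-1}$, so we may differentiate under the integral:
$$F'(s)=(1+s)^{\beta-1}\int_0^1\frac{y^2}{(y+s)^{\alpha+1}}\big[\beta(y+s)-\alpha(1+s)\big]dy .$$
With $\beta=\frac{N+2}2\alpha$ this becomes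
$$F'(s)=\alpha(1+s)^{\beta-1}\int_0^1\frac{y^2}{(y+s)^{\alpha+1}}\Big[\Big(\tfrac{N+2}2y-1\Big)+\tfrac N2s\Big]dy .\tag{10}$$

**The sign of the first bracket.** *The function $\frac{N+2}2y-1$ changes sign; we show that its weighted integral is nevertheless nonnegative.* Since $2-(\alpha+1)=1-\alpha=\frac2N-1$,
$$\frac{y^2}{(y+s)^{\alpha+1}}\,dy=\psi(y)\,d\mu(y),\qquad d\mu=y^{\frac2N-1}dy,\qquad\psi(y)=\Big(\frac y{y+s}\Big)^{\alpha+1}.$$
The measure $\mu$ is finite on $(0,1)$, with total mass $\frac N2$, and $\psi$ is bounded and increasing. Moreover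
$$\int_0^1\Big(\tfrac{N+2}2y-1\Big)d\mu=\tfrac{N+2}2\cdot\tfrac N{N+2}-\tfrac N2=0 .$$
By Chebyshev's inequality, $\int(\frac{N+2}2y-1)\psi\,d\mu\ge0$. Hence, for $s>0$,
$$F'(s)\ge\alpha\,\tfrac N2\,s\,(1+s)^{\beta-1}\int_0^1\frac{y^2}{(y+s)^{\alpha+1}}\,dy>0 .\qquad\blacksquare\tag{11}$$

## 6. From a convex set to its Cheeger set: proof of Theorem 1

**The inequality.** *Here we transfer Proposition 2 from the Cheeger set to $\Omega$.* Let $E$ be the interior of the convex representative of the Cheeger set of $\Omega$ (Alter–Caselles). That representative has positive measure, and the boundary of a convex set is a null set, so $E$ is a convex set in our sense, with the same measure and perimeter; thus $P(E)/|E|=h_1(\Omega)$. Up to a null set $E$ is contained in $\Omega$; as $E$ is open, $E\subset\overline\Omega$, and so $E\subset\mathrm{int}\,\overline\Omega=\Omega$, the last equality by convexity. Extension by zero gives $W^{1,2}_0(E)\subset W^{1,2}_0(\Omega)$, so $T_2(\Omega)\ge T_2(E)$. With Proposition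 2, Lemma 3 and $s(E)\ge0$,
$$T_2(\Omega)h_1(\Omega)^{N+2}\ge T_2(E)\left(\frac{P(E)}{|E|}\right)^{N+2}\ge N^N\omega_NF(s(E))\ge N^N\omega_N\frac N{N+2} .\tag{12}$$

**Equality forces $E$ to be a ball.** If the two ends of (12) agree, then $F(s(E))=F(0)$, so $s(E)=0$ by strict monotonicity, and $E$ is a ball $B_R(x_0)$. Also $T_2(E)=T_2(\Omega)$.

**Equality forces $\Omega=E$.** *It remains to exclude that $\Omega$ is larger than its Cheeger set.* Let $J(u)=\frac12\int_\Omega|\nabla u|^2-\int_\Omega u$ on $W^{1,2}_0(\Omega)$. Minimizing $J(\lambda u)$ over $\lambda\in\mathbb R$ gives $-\frac12(\int u)^2/\int|\nabla u|^2$, and since $u$ may be replaced by $|u|$, $\inf J=-\frac12T_2(\Omega)$. Let $w=(R^2-|x-x_0|^2)/(2N)$ on $E$ and $w=0$ on $\Omega\setminus E$. Then $w\in W^{1,2}_0(\Omega)$ and $\int|\nabla w|^2=\int w=T_2(E)$, so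
$$J(w)=-\tfrac12T_2(E)=-\tfrac12T_2(\Omega)=\inf J .$$
So $w$ minimizes $J$, and therefore $\int_\Omega\nabla w\cdot\nabla\psi=\int_\Omega\psi$ for all $\psi\in C_c^\infty(\Omega)$. Suppose that the open set $\Omega\setminus\overline E$ is nonempty and take a nonnegative, nonzero $\psi\in C_c^\infty(\Omega\setminus\overline E)$. As $w=0$ there, $0=\int\nabla w\cdot\nabla\psi=\int\psi>0$, a contradiction. So $\Omega\subset\overline E$, and as $\Omega$ is open, $\Omega\subset\mathrm{int}\,\overline E=E$. Hence $\Omega=E$ is a ball. Conversely, balls give equality by Section 2. $\blacksquare$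

## 7. Other exponents, and a quantitative gain

For $1<p<\infty$ let $p'=\frac p{p-1}$ and
$$\tau_p(\Omega)=\sup_{u\in W^{1,p}_0(\Omega)\setminus\{0\}}\frac{\left(\int|u|\right)^{p'}}{\left(\int|\nabla u|^p\right)^{1/(p-1)}},$$
which is the $p$-torsional rigidity to the power $\frac1{p-1}$; $\tau_2=T_2$. For $p=\infty$ let $p'=1$ and $\tau_\infty(\Omega)=\int_\Omega\mathrm{dist}(x,\partial\Omega)\,dx$. For example, $\tau_\infty(B_1)=\int_{B_1}(1-|x|)\,dx=\omega_N-\frac{N\omega_N}{N+1}=\frac{\omega_N}{N+1}$. For $1\le q<\frac N{N-1}$ let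
$$\lambda_{1,q}(\Omega)=\inf_{E\subset\Omega,\ |E|>0}\frac{P(E)}{|E|^{1/q}},\qquad\theta=\frac Nq-N+1\in(0,1],$$
so $\lambda_{1,1}=h_1$ for convex sets. Under dilation by $t$, $\tau_p$ scales like $t^{N+p'}$: for $p<\infty$ the exponent is $Np'-\frac{N-p}{p-1}=N+p'$, and for $p=\infty$ it is $N+1$. And $\lambda_{1,q}$ scales like $t^{-\theta}$.

**Theorem 4.** *Let $1<p\le\infty$, let $\Omega$ be convex, and let $E$ be its Cheeger set. Then:*

*(a)*
$$\tau_p(\Omega)h_1(\Omega)^{N+p'}\ \ge\ \frac{N^{N+1}\omega_N}{N+p'}+\frac{N^N\omega_N(N-1)}{p'+1}\int_0^{s(E)}\sigma(1+\sigma)^{N-3}\,d\sigma .$$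
*The first term on the right is the value at balls. Hence balls minimize $\tau_p^{1/(N+p')}h_1$ among convex sets, they are the only minimizers, and the excess controls the isoperimetric deficit of the Cheeger set.*

*(b) For $1\le q<\frac N{N-1}$, balls are the unique minimizers of $\tau_p^{\frac1{N+p'}}\lambda_{1,q}^{1/\theta}$ among convex sets.*

### Proof of (a)

Let $K$ be a convex set; $d,r,A,P(t)$ are as in Section 3, and (4), (5), (8) hold, since they do not involve $p$.

**Step 1: $\tau_p(K)\ge I_p:=\int_0^rA^{p'}P^{1-p'}dt$.** *This is (6) with the optimal profile for exponent $p$.* Let $p<\infty$, $\phi'=(A/P)^{p'-1}$ with $\phi(0)=0$, and $u=\phi(d)$. Since $A/P$ is bounded and $p'>1$, $\phi'$ is bounded, $u$ is Lipschitz and vanishes on $\partial K$, and $u\in W^{1,p}_0(K)$ as before. By Fubini, $\int_Ku=\int_0^r\phi'A\,dt=I_p$. By the chain rule off the levels in $Z$, by (5), and by $p(p'-1)=p'$,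
$$\int_K|\nabla u|^p=\int_0^r\Big(\frac AP\Big)^{p(p'-1)}P\,dt=\int_0^r\Big(\frac AP\Big)^{p'}P\,dt=I_p .$$
As $\frac1{p-1}=p'-1$, $\tau_p(K)\ge I_p^{p'}/I_p^{p'-1}=I_p$. For $p=\infty$, Fubini gives $\tau_\infty(K)=\int_Kd\,dx=\int_0^rA\,dt=I_\infty$.

**Step 2: reduction to one variable.** *We repeat Step 3 of Section 5.* Let $\alpha_p=p'\frac{N-1}N$ and $\beta_p=(N+p')\frac{N-1}N$. Then $P^{p'}=\big(P^{N/(N-1)}\big)^{\alpha_p}$, so by (4) and (8),
$$I_p=\int_0^r\Big(\frac AP\Big)^{p'}(-A')\,dt\ge\int_0^{|K|}\frac{a^{p'}}{(ca+D)^{\alpha_p}}\,da=V^{1+p'-\alpha_p}c^{-\alpha_p}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha_p}}\,dy,$$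
with $V=|K|$, $s=s(K)$; the integrand in $a$ is continuous also for $D=0$, because $p'-\alpha_p=p'/N>0$. Now $P(K)^{N+p'}=(cV(1+s))^{\beta_p}$ and $\beta_p-\alpha_p=N-1$. Multiplying by $P(K)^{N+p'}V^{-N-p'}$, the exponent of $V$ is $1+p'-\alpha_p+\beta_p-N-p'=0$, and $c^{N-1}=N^N\omega_N$. So
$$\tau_p(K)\left(\frac{P(K)}{|K|}\right)^{N+p'}\ge N^N\omega_NF_p(s(K)),\qquad F_p(s)=(1+s)^{\beta_p}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha_p}}\,dy .\tag{13}$$
Here $F_p$ is continuous on $[0,\infty)$, by the bound $y^{p'}(y+s)^{-\alpha_p}\le y^{p'/N}$, and $F_p(0)=\int_0^1y^{p'/N}dy=\frac N{N+p'}$.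

**Step 3: a lower bound for $F_p'$.** *This step produces the extra integral in the theorem.* For $s>0$, differentiate under the integral and use $\beta_p=\frac{N+p'}{p'}\alpha_p$:
$$F_p'(s)=(1+s)^{\beta_p-1}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha_p+1}}\big[\beta_p(y+s)-\alpha_p(1+s)\big]dy$$
$$=\frac{\alpha_p}{p'}(1+s)^{\beta_p-1}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha_p+1}}\big[(N+p')y-p'+Ns\big]dy .$$
Let $d\mu=y^{\frac{p'}N-1}dy$. Since $p'-\alpha_p-1=\frac{p'}N-1$, we have $\frac{y^{p'}}{(y+s)^{\alpha_p+1}}dy=\big(\frac y{y+s}\big)^{\alpha_p+1}d\mu$, an increasing bounded density against a finite measure. Also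
$$\int_0^1\big((N+p')y-p'\big)d\mu=(N+p')\frac N{N+p'}-p'\,\frac N{p'}=0 .$$
By Chebyshev's inequality the part of the integral with $(N+p')y-p'$ is nonnegative. Using $\frac{\alpha_pN}{p'}=N-1$ and then $y+s\le1+s$,
$$F_p'(s)\ge(N-1)\,s\,(1+s)^{\beta_p-1}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha_p+1}}\,dy\ge\frac{N-1}{p'+1}\,s\,(1+s)^{\beta_p-\alpha_p-2}=\frac{N-1}{p'+1}\,s\,(1+s)^{N-3}.$$
Integrating from $\varepsilon$ to $s$ and letting $\varepsilon\to0$ (continuity at $0$),
$$F_p(s)\ge\frac N{N+p'}+\frac{N-1}{p'+1}\int_0^s\sigma(1+\sigma)^{N-3}d\sigma .\tag{14}$$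

**Step 4: the inequality for $\Omega$.** *We pass to the Cheeger set as in Section 6.* Take $K=E$, the open convex Cheeger set of $\Omega$, with $E\subset\Omega$ and $P(E)/|E|=h_1(\Omega)$. We have $\tau_p(\Omega)\ge\tau_p(E)$: for $p<\infty$ by extension by zero, for $p=\infty$ because $\mathrm{dist}(x,\partial\Omega)\ge\mathrm{dist}(x,\partial E)$ for $x\in E$. Together with (13) and (14) this is the inequality in (a).

**Step 5: the value at balls.** *We check that the first term is attained.* Let $p<\infty$ and let $w$ be the radial function on $B_1$ with $w=0$ on $\partial B_1$, decreasing in $\rho=|x|$, and $|w'(\rho)|=(\rho/N)^{p'-1}$. Since $(p'-1)(p-1)=1$, $|\nabla w|^{p-2}\nabla w=-x/N$, whose divergence is $-1$; so $-\Delta_pw=1$. For $u\in W^{1,p}_0(B_1)$, by density and Hölder,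
$$\int u=\int|\nabla w|^{p-2}\nabla w\cdot\nabla u\le\|\nabla w\|_p^{p-1}\|\nabla u\|_p .\tag{15}$$
Apply this to $|u|$ and raise to the power $p'$; as $(p-1)p'=p$ and $\frac{p'}p=\frac1{p-1}$, we get $\tau_p(B_1)\le\int|\nabla w|^p$. With $u=w$ the equality in (15) reads $\int w=\int|\nabla w|^p$, so testing with $w$ gives $\tau_p(B_1)\ge(\int|\nabla w|^p)^{p'-(p'-1)}=\int|\nabla w|^p$. Hence
$$\tau_p(B_1)=\int_0^1\Big(\frac\rho N\Big)^{p'}N\omega_N\rho^{N-1}d\rho=\frac{N^{1-p'}\omega_N}{N+p'} .$$
For $p=\infty$ this formula reads $\frac{\omega_N}{N+1}$, which is the value computed above. Multiplying by $h_1(B_1)^{N+p'}=N^{N+p'}$ gives $\frac{N^{N+1}\omega_N}{N+p'}$, and scaling covers all balls.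

**Step 6: uniqueness.** *If $\Omega$ attains the value at balls, we show $\Omega=E$ is a ball.* The integral in (a) must vanish. Its integrand is positive for $\sigma>0$ and $N-1>0$, so $s(E)=0$ and $E$ is a ball. All inequalities in Step 4 are then equalities, so $\tau_p(E)=\tau_p(\Omega)$.

Let $p<\infty$ and $J_p(u)=\frac1p\int_\Omega|\nabla u|^p-\int_\Omega u$. For $a=\int|\nabla u|^p$ and $b=\int u>0$, the minimum over $\lambda>0$ of $\frac{\lambda^p}pa-\lambda b$ is at $\lambda^{p-1}=b/a$ and equals $\lambda b(\frac1p-1)=-\frac1{p'}\,b^{p'}a^{-1/(p-1)}$; functions with $\int u\le0$ have $J_p(u)\ge0$. So $\inf_{W^{1,p}_0(\Omega)}J_p=-\frac1{p'}\tau_p(\Omega)$. Let $w$ be the $p$-torsion function of the ball $E$ (that of Step 5, translated and dilated to solve $-\Delta_pw=1$), extended by $0$. Then $\int w=\int|\nabla w|^p=\tau_p(E)$, and $J_p(w)=(\frac1p-1)\tau_p(E)=-\frac1{p'}\tau_p(\Omega)$. So $w$ is a minimizer of $J_p$, and $\int|\nabla w|^{p-2}\nabla w\cdot\nabla\psi=\int\psi$ for all $\psi\in C_c^\infty(\Omega)$.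 If $\Omega\setminus\overline E\ne\emptyset$, a nonnegative, nonzero $\psi\in C_c^\infty(\Omega\setminus\overline E)$ gives $0=\int\psi>0$, a contradiction. So $\Omega\subset\overline E$ and $\Omega=E$.

For $p=\infty$, let $d_\Omega$ and $d_E$ be the distances to the complements, with $d_E=0$ outside $E$. Then $d_\Omega\ge d_E$ everywhere, and $d_\Omega>0=d_E$ on the open set $\Omega\setminus\overline E$. If that set were nonempty, we would have $\tau_\infty(\Omega)>\tau_\infty(E)$. So again $\Omega=E$. $\blacksquare$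

### Proof of (b)

*We interpolate between the Cheeger ratio and the isoperimetric ratio.* From $\theta=\frac Nq-N+1$,
$$\theta+(1-\theta)\frac{N-1}N=\frac{N-1}N+\frac\theta N=\frac1q .$$
So for every measurable $G\subset\Omega$ with $|G|>0$,
$$\frac{P(G)}{|G|^{1/q}}=\left(\frac{P(G)}{|G|}\right)^\theta\left(\frac{P(G)}{|G|^{\frac{N-1}N}}\right)^{1-\theta}\ge h_1(\Omega)^\theta\,(N\omega_N^{1/N})^{1-\theta}.$$
Taking the infimum over $G$, $\lambda_{1,q}(\Omega)^{1/\theta}\ge h_1(\Omega)(N\omega_N^{1/N})^{(1-\theta)/\theta}$. For a ball $\Omega$ there is equality, since $G=\Omega$ makes both factors optimal. Hence, for convex $\Omega$ and any ball $B$,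
$$\tau_p(\Omega)^{\frac1{N+p'}}\lambda_{1,q}(\Omega)^{\frac1\theta}\ge(N\omega_N^{1/N})^{\frac{1-\theta}\theta}\,\tau_p(\Omega)^{\frac1{N+p'}}h_1(\Omega)\ge(N\omega_N^{1/N})^{\frac{1-\theta}\theta}\,\tau_p(B)^{\frac1{N+p'}}h_1(B)=\tau_p(B)^{\frac1{N+p'}}\lambda_{1,q}(B)^{\frac1\theta},$$
by (a). Equality between the ends forces equality in (a), so $\Omega$ is a ball. $\blacksquare$

## 8. Pólya's bound, sharp at the ball and at the slab

Estimate (9) contains more than we used. Multiplied by another power of the perimeter, it repairs the loss that we saw in (7).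

**Proposition 5.** *For every convex $K$,*
$$\frac{T_2(K)P(K)^2}{|K|^3}\ge\Psi(s(K)),\qquad\Psi(s)=\int_0^1y^2\Big(\frac{1+s}{y+s}\Big)^\alpha dy .$$
*Here $\Psi$ is strictly decreasing from $\Psi(0)=\frac N{N+2}$ to $\Psi(\infty)=\frac13$. There is equality at balls. The limit $\frac13$ is attained asymptotically by the slabs $(0,L)^{N-1}\times(0,1)$, $L\to\infty$. In particular the constant $\frac13$ in Pólya's bound $T_2\ge\frac13|K|^3/P(K)^2$ is never attained.*

*Proof.* **The bound.** Multiply (9) by $P(K)^2V^{-3}$, where $P(K)^2=(cV(1+s))^\alpha$; the powers of $V$ and of $c$ cancel.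

**Monotonicity and limits.** For $0<y<1$, $\frac{\partial}{\partial s}\frac{1+s}{y+s}=\frac{y-1}{(y+s)^2}<0$ and $\alpha>0$, so $\Psi$ is strictly decreasing. $\Psi(0)=\int_0^1y^{2-\alpha}dy=\int_0^1y^{2/N}dy=\frac N{N+2}$. As $s\to\infty$ the integrand decreases to $y^2$ and is dominated by $y^{2/N}$, so $\Psi(s)\to\frac13$. In particular $\Psi(s)>\frac13$ for every $s$, which gives the last claim.

**Balls.** $T_2(B_1)P(B_1)^2/|B_1|^3=\frac{\omega_N}{N(N+2)}\cdot\frac{N^2\omega_N^2}{\omega_N^3}=\frac N{N+2}=\Psi(0)$.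

**Slabs.** *An upper bound for $T_2$ is needed, and (3) gives it.* Let $K=(0,L)^{N-1}\times(0,1)$ and $v=x_N(1-x_N)/2$. The field $X=\nabla v=(0,\dots,0,\frac12-x_N)$ has $-\mathrm{div}\,X=1$, so by (3), $T_2(K)\le L^{N-1}\int_0^1(\frac12-t)^2dt=\frac{L^{N-1}}{12}$. Also $|K|=L^{N-1}$ and $P(K)=2L^{N-1}+2(N-1)L^{N-2}$. Hence
$$\frac13<\frac{T_2(K)P(K)^2}{|K|^3}\le\frac1{12}\Big(2+\frac{2(N-1)}L\Big)^2\longrightarrow\frac13\qquad(L\to\infty).\qquad\blacksquare$$

## 9. Perforated cubes: the infimum without convexity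

Convexity entered through the convexity of $K_t$, the monotonicity of the perimeter, the inequality (2), and the convexity of the Cheeger set. The hypothesis cannot be omitted.

**Proposition 6.** *Over all bounded open sets (even connected ones), $\inf T_2^{1/(N+2)}h_1=0$, with $h_1$ as defined in Section 2.*

The idea is to drill many tiny holes in a cube: so small that their total surface area is negligible, and so many that functions vanishing on them must have large gradients.

*Proof.* **The sets.** Fix $\gamma\in\big(\frac N{N-1},\frac N{N-2}\big)$ if $N\ge3$, and $\gamma=3$ if $N=2$. Let $\varepsilon=1/m$ with $m$ an integer, and $a=\varepsilon^\gamma$; as $\gamma>1$, $a<\varepsilon/2$ for $m$ large. Divide $(0,1)^N$ into $m^N$ subcubes of side $\varepsilon$ and remove the closed ball of radius $a$ about the center of each one. The result $\Omega_\varepsilon$ is open and bounded. It is also connected: in an open subcube without its ball, every point can be moved radially to the surface of a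 slightly smaller concentric cube, which is connected as $N\ge2$; and around each point of $(0,1)^N$ on a face of a subcube there is a small ball contained in $\Omega_\varepsilon$, which joins the adjacent pieces.

**The Cheeger constant stays bounded.** *We use $\Omega_\varepsilon$ itself as competitor.* Counting the cube and $m^N=\varepsilon^{-N}$ spheres,
$$P(\Omega_\varepsilon)\le2N+N\omega_N\,\varepsilon^{\gamma(N-1)-N}\to2N,\qquad|\Omega_\varepsilon|=1-\omega_N\,\varepsilon^{(\gamma-1)N}\to1,$$
because $\gamma>\frac N{N-1}$. So $h_1(\Omega_\varepsilon)\le P(\Omega_\varepsilon)/|\Omega_\varepsilon|$ stays bounded.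

**A Poincaré inequality on each subcube.** *This step turns the vanishing on the holes into a small constant.* Let $u\in C_c^\infty(\Omega_\varepsilon)$, extended by $0$, and let $Q$ be a subcube. Use polar coordinates about the center of $Q$. On the ray in direction $\sigma$, let $R=R(\sigma)\le\sqrt N\,\varepsilon$ be the length of the ray in $Q$, and write $u(r)$ for the value of $u$ at distance $r$ from the center. Since $u=0$ for $r\le a$, for $a\le r\le R$ we have
$$u(r)^2=\Big(\int_a^r\partial_\rho u\,d\rho\Big)^2\le\int_a^r\rho^{1-N}d\rho\int_a^r|\nabla u|^2\rho^{N-1}d\rho\le k\int_a^R|\nabla u|^2\rho^{N-1}d\rho,\qquad k=\int_a^{\sqrt N\varepsilon}\rho^{1-N}d\rho .$$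
Multiply by $r^{N-1}$, integrate over $0<r<R$ (which gives a factor $\frac{R^N}N\le\frac{(\sqrt N\varepsilon)^N}N$), and then over $\sigma$ in the unit sphere:
$$\int_Qu^2\le C_\varepsilon\int_Q|\nabla u|^2,\qquad C_\varepsilon=\frac{(\sqrt N\,\varepsilon)^N}N\,k .$$

**$C_\varepsilon\to0$.** For $N\ge3$, $k\le\frac{a^{2-N}}{N-2}$, so $C_\varepsilon\le C\varepsilon^{N-\gamma(N-2)}\to0$ with $C$ depending only on $N$, because $\gamma<\frac N{N-2}$. For $N=2$, $k=\log(\sqrt2\,\varepsilon/\varepsilon^3)$ and $C_\varepsilon=\varepsilon^2\log(\sqrt2\,\varepsilon^{-2})\to0$.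

**The torsional rigidity tends to zero.** Sum over the subcubes, and use density of $C_c^\infty(\Omega_\varepsilon)$ in $W^{1,2}_0(\Omega_\varepsilon)$ and Cauchy–Schwarz: for all $u\in W^{1,2}_0(\Omega_\varepsilon)$,
$$\Big(\int|u|\Big)^2\le|\Omega_\varepsilon|\int u^2\le C_\varepsilon\int|\nabla u|^2,$$
since $|\Omega_\varepsilon|\le1$. Hence $T_2(\Omega_\varepsilon)\le C_\varepsilon\to0$, while $h_1(\Omega_\varepsilon)$ stays bounded, so $T_2(\Omega_\varepsilon)^{1/(N+2)}h_1(\Omega_\varepsilon)\to0$. $\blacksquare$
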